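\title{Pairwise crossing cuts and the minimum $\ell_1$-dimension}

\begin{abstract}
Let $m_{\ell_1}(n)$ be the least $m$ such that every $n$-point distance space that embeds isometrically in some $\ell_1$-space embeds isometrically in $\ell_1^m$. It has been conjectured that $m_{\ell_1}(n)=\binom{n-2}{2}$ for all $n\ge5$. We disprove this. An explicit construction gives $m_{\ell_1}(n)\ge\binom{n-2}{2}+n-5$ for all $n\ge 9$, and a partly random one gives $m_{\ell_1}(n)=\binom n2-1$ for all $n\ge 643$, so that Fichet's upper bound is the true value for large $n$. Both lower bounds come from faces of the cut cone whose cuts cross pairwise.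
\end{abstract}

\section{Introduction}

A \emph{distance space} is a finite set $X$ with a symmetric function $d\colon X\times X\to[0,\infty)$ such that $d(x,x)=0$; distinct points may be at distance $0$. It is \emph{$\ell_1^m$-embeddable} if there is a map $x\mapsto v_x\in\mathbb R^m$ with
\[
d(x,y)=\|v_x-v_y\|_1=\sum_{l=1}^m|v_x^l-v_y^l|\qquad(x,y\in X),
\]
and \emph{$\ell_1$-embeddable} if it is $\ell_1^m$-embeddable for some $m\ge1$. The \emph{minimum $\ell_1$-dimension} $m_{\ell_1}(n)$ is the smallest $m$ such that every $\ell_1$-embeddable distance space on $n$ points is $\ell_1^m$-embeddable. It is the number of coordinates that the worst $n$-point configuration needs.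

For the Euclidean norm the corresponding number is at most $n-1$, because $n$ points span an affine subspace of dimension at most $n-1$, and that subspace is again Euclidean. For the $\ell_1$-norm this argument breaks down: the plane $z_1+z_2+z_3=0$ in $\ell_1^3$ has a hexagonal unit ball, so it is not a copy of $\ell_1^2$. In fact $m_{\ell_1}(n)$ grows quadratically. Witsenhausen proved $m_{\ell_1}(n)\le\binom n2$, Fichet improved this to $m_{\ell_1}(n)\le\binom n2-1$, and Ball proved $m_{\ell_1}(n)\ge\binom{n-2}2$ for $n\ge4$. Moreover $m_{\ell_1}(4)=2$, $m_{\ell_1}(5)=3$ and $m_{\ell_1}(6)=6$. For $n=5$ and $n=6$ these values equal Ball's bound and lie far below Fichet's, which gives $9$ and $14$. The small cases thus point to the lower bound, and Conjecture~11.2.1 of \cite{GCM} states that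
\[
m_{\ell_1}(n)=\binom{n-2}{2}\quad\text{for all } n\ge5 .
\]
We show that the conjecture is false.

\begin{theorem}\label{thm:explicit}
For every $n\ge9$,
\[
m_{\ell_1}(n)\ \ge\ \binom{n-2}2+n-5\ >\ \binom{n-2}2 .
\]
For instance, $m_{\ell_1}(9)\ge25>21$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $n\ge643$, $m_{\ell_1}(n)=\binom n2-1$.
\end{theorem}

Theorem~\ref{thm:explicit} is explicit and already settles the question. Theorem~\ref{thm:sharp} shows that for large $n$ the conjectured value is too small by $2n-4$. We do not determine $m_{\ell_1}(7)$ or $m_{\ell_1}(8)$, nor the exact values for $9\le n\le642$.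

The method is as follows. An $\ell_1$-embeddable distance is a nonnegative combination of cuts, and one coordinate of an embedding carries a chain of nested cuts (Section~\ref{sec:cuts}). If $d$ lies on a face of the cone generated by the cuts, only the cuts of that face can appear in a decomposition of $d$; if these cross pairwise, each coordinate carries just one of them, and a generic point of the face needs as many coordinates as the face has dimensions. Faces are zero sets of nonnegative quadratic functions on the discrete cube (Section~\ref{sec:criterion}). The square $u^2$ of a linear form gives the bound $\binom{n-2}2$, and its shortfall from $\binom n2$ has two separate causes. Replacing $u^2$ by $u(u-1)$ almost removes the first (Section~\ref{sec:explicit}); a random choice of the coefficients of $u$ removes both (Sections~\ref{sec:random} and~\ref{sec:facet}).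

\section{Cuts, chains and coordinates}\label{sec:cuts}

Let $|X|=n$. We view a distance on $X$ as a vector in $\mathbb R^{\binom n2}$, indexed by the pairs of points, with the standard inner product $\langle\cdot,\cdot\rangle$. For $S\subseteq X$ with $S\ne\emptyset,X$, the \emph{cut} $\delta_S$ is the distance with $\delta_S(x,y)=1$ if exactly one of $x,y$ lies in $S$ and $\delta_S(x,y)=0$ otherwise. The sets $S$ and $X\setminus S$ are the two \emph{sides} of the cut, and $\delta_S=\delta_T$ exactly when $T\in\{S,X\setminus S\}$. The \emph{cut cone} $\mathrm{CUT}_n$ is the set of nonnegative combinations of cuts. Two cuts $\delta_S,\delta_T$ \emph{cross} if the four sets $S\cap T$, $S\setminus T$, $T\setminus S$, $X\setminus(S\cup T)$ are all nonempty; this does not depend on the choice of sides. A \emph{chain} is a family $\emptyset\ne S_1\subsetneq\dots\subsetneq S_{r}\subsetneq X$, where $r=0$ is allowed.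

\begin{lemma}\label{lem:chain}
A distance $d$ is $\ell_1^m$-embeddable if and only if $d=d_1+\dots+d_m$, where each $d_l$ is a positive combination of the cuts of a chain. In particular, $d$ is $\ell_1$-embeddable if and only if $d\in\mathrm{CUT}_n$.
\end{lemma}

\begin{proof}
An $\ell_1^m$-embedding is the same as a decomposition of $d$ into $m$ distances that embed in a line, so it suffices to treat $m=1$. Let $d(x,y)=|v_x-v_y|$, let $a_1<\dots<a_{r+1}$ be the values taken by $v$, and put $S_j=\{x:v_x\le a_j\}$ for $j\le r$. These sets form a chain. If $v_x=a_i$ and $v_y=a_{i'}$ with $i\le i'$, then $S_j$ separates $x$ from $y$ exactly when $i\le j<i'$, so $\sum_j(a_{j+1}-a_j)\delta_{S_j}(x,y)=a_{i'}-a_i=d(x,y)$. Conversely, let $d=\sum_jc_j\delta_{S_j}$ for a chain and $c_j>0$, and put $v_x=\sum_{j:\,x\notin S_j}c_j$. The index sets $\{j:x\notin S_j\}$ are initial segments of $\{1,\dots,r\}$, so any two are nested, and $|v_x-v_y|$ is the sum of $c_j$ over their difference, which is $d(x,y)$. The last statement follows because a single cut is a chain.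
\end{proof}

The upper bound in Theorem~\ref{thm:sharp} is Fichet's; we include a short proof. It uses three textbook facts on cones in $\mathbb R^M$. A finitely generated cone is closed. If $y$ is a point of a closed convex cone $K$ but not an interior point, there is a vector $\varphi\ne0$ with $\langle\varphi,\cdot\rangle\ge0$ on $K$ and $\langle\varphi,y\rangle=0$. By Carath\'eodory's theorem, a nonnegative combination of finitely many vectors is a nonnegative combination of a linearly independent subfamily. The last fact alone gives $m_{\ell_1}(n)\le\binom n2$, with one coordinate per cut. The saving of one comes from a cut that crosses nothing.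

\begin{proposition}\label{prop:upper}
For $n\ge3$, $m_{\ell_1}(n)\le\binom n2-1$.
\end{proposition}

\begin{proof}
Let $d\in\mathrm{CUT}_n$ and fix distinct points $z,z'\in X$. The set of $\lambda\ge0$ with $d-\lambda\delta_{\{z\}}\in\mathrm{CUT}_n$ contains $0$, is closed, and is bounded by $d(z,z')$ because elements of the cone have nonnegative entries. Let $\lambda$ be its maximum and $d'=d-\lambda\delta_{\{z\}}$. By maximality $d'$ is not an interior point of $\mathrm{CUT}_n$, so there is $\varphi\ne0$, nonnegative on all cuts, with $\langle\varphi,d'\rangle=0$. Every cut that occurs with positive coefficient in a decomposition of $d'$ is then orthogonal to $\varphi$, and by Carath\'eodory's theorem $d'$ is a positive combination of at most $\binom n2-1$ cuts. If $d'=0$, then $d$ embeds in one coordinate. Otherwise take one of these cuts, $\delta_S$, with the side $S$ chosen to contain $z$. Either $S=\{z\}$ or $\{z\}\subsetneq S$ is a chain, so $\lambda\delta_{\{z\}}$ shares a coordinate with $\delta_S$. In both cases $d$ needs at most $\binom n2-1$ coordinates, and we pad with zero coordinates.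
\end{proof}

For $n=3$ the bound is attained: the three points $\frac12e_1,\frac12e_2,\frac12e_3$ of $\ell_1^3$ are at mutual distance $1$ and do not embed in a line, so $m_{\ell_1}(3)=2$.

\section{A criterion for lower bounds}\label{sec:criterion}

To prove that a distance needs many coordinates we must control \emph{all} its decompositions into cuts. The tool is a linear functional that is nonnegative on cuts, and such functionals are best handled as polynomials.

Fix a root $\infty\in X$ and put $Y=X\setminus\{\infty\}$. Represent each cut by its side $S\not\ni\infty$; we identify $S$ with its indicator vector $x\in\{0,1\}^Y\setminus\{0\}$. Since $\infty\notin S\cup T$, two cuts with sides $S,T\subseteq Y$ cross if and only if $S$ and $T$ \emph{intersect} and are \emph{incomparable} (neither contains the other). We have $\delta_S(i,\infty)=x_i$ and $\delta_S(i,j)=x_i+x_j-2x_ix_j$ for $i,j\in Y$, so for $\varphi\in\mathbb R^{\binom n2}$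
\begin{equation}\label{eq:poly}
\langle\varphi,\delta_S\rangle=\sum_{i\in Y}\varphi_{i\infty}\,x_i+\sum_{\{i,j\}\subseteq Y}\varphi_{ij}\,(x_i+x_j-2x_ix_j).
\end{equation}
For a finite set $U$ let $\widehat{\mathcal Q}(U)$ be the space of functions on $\{0,1\}^U$ given by polynomials of degree at most $2$, and let $\mathcal Q(U)$ be the subspace of those without constant term. We always reduce by $x_i^2=x_i$. The monomials $1$, $x_i$, $x_ix_j$ are then linearly independent as functions (evaluate at sets of size $0$, $1$, $2$ in turn), so we may compare coefficients, and $\dim\mathcal Q(Y)=(n-1)+\binom{n-1}2=\binom n2$. In \eqref{eq:poly} the coefficient of $x_ix_j$ is $-2\varphi_{ij}$ and that of $x_i$ is $\varphi_{i\infty}+\sum_j\varphi_{ij}$; these determine $\varphi$. Hence \eqref{eq:poly} defines a linear bijection from $\mathbb R^{\binom n2}$ onto $\mathcal Q(Y)$.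

\begin{lemma}\label{lem:criterion}
Let $|Y|=n-1$ and let $p\in\mathcal Q(Y)$ be nonnegative on $\{0,1\}^Y$. Let $Z$ be the set of zeros $x\ne0$ of $p$ in $\{0,1\}^Y$, and suppose that any two distinct members of $Z$ intersect and are incomparable. Put $V=\{f\in\mathcal Q(Y):f|_Z=0\}$. Then
\[
m_{\ell_1}(n)\ \ge\ D:=\binom n2-\dim V .
\]
\end{lemma}

By rank--nullity, $D$ is also the dimension of the space $\{f|_Z:f\in\mathcal Q(Y)\}$ of functions on $Z$; in particular $D\le|Z|$.

\begin{proof}
We may assume $D\ge1$. Let $W$ be the span of the cuts $\delta_S$, $S\in Z$. Under \eqref{eq:poly} the orthogonal complement of $W$ corresponds to $V$, so $\dim W=D$. The set of combinations $\sum_{S\in Z}\lambda_S\delta_S$ with all $\lambda_S>0$ is the image of an open orthant under a linear map onto $W$, so it is nonempty and open in $W$. A nonempty open set is not covered by finitely many proper subspaces. Hence it contains a point $d$ outside every subspace spanned by at most $D-1$ of the cuts $\delta_S$, $S\in Z$. This $d$ is $\ell_1$-embeddable by Lemma~\ref{lem:chain}.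

Suppose that $d$ is $\ell_1^m$-embeddable and write $d=d_1+\dots+d_m$ as in Lemma~\ref{lem:chain}. Let $\varphi$ correspond to $p$. Then $\langle\varphi,\cdot\rangle$ is nonnegative on all cuts and vanishes at $d$, so it vanishes at each cut that occurs in some $d_l$; that is, each such cut comes from $Z$. If some $d_l$ involved two sets $S\subsetneq T$ of its chain, then $\delta_S\ne\delta_T$ (since $T=X\setminus S$ would force $S=\emptyset$), and the two cuts would not cross because $S\setminus T=\emptyset$. This contradicts the hypothesis on $Z$. So each $d_l$ involves at most one cut, $d$ lies in the span of at most $m$ cuts from $Z$, and $m\ge D$ by the choice of $d$.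
\end{proof}

\begin{remark}
Both hypotheses are needed. Without the crossing condition, $p=0$ would give $D=\binom n2$, against Proposition~\ref{prop:upper}. Without $p$, take $X=\{1,2,3,4\}$ and the cuts $\delta_{\{1,2\}},\delta_{\{1,3\}},\delta_{\{1,4\}}$. They cross pairwise and are linearly independent (look at the pairs $12$, $13$, $14$), yet $m_{\ell_1}(4)=2$. Their sum, for example, has all distances equal to $2$, so it is also the sum of the four singleton cuts, and it is realized by $(\pm1,0),(0,\pm1)$.
\end{remark}

The easiest way to make all members of $Z$ intersect is to put a common element into all of them. Suppose that $Y=\{0\}\cup U$ and $x_0=1$ on $Z$. Let $Z'\subseteq\{0,1\}^U$ be obtained from $Z$ by deleting the coordinate $x_0$, and let $V'=\{F\in\widehat{\mathcal Q}(U):F|_{Z'}=0\}$. Setting $x_0=1$ maps $\mathcal Q(Y)$ onto $\widehat{\mathcal Q}(U)$, the constant $1$ being the image of $x_0$. So the two spaces have the same restrictions to $Z$, and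
\begin{equation}\label{eq:star}
D=1+(n-2)+\binom{n-2}2-\dim V'.
\end{equation}

\begin{example}\label{ex:ball}
Let $n\ge4$, $Y=\{0\}\cup U$, $k=\sum_{a\in U}x_a$ and $p=(k-2x_0)^2$. The nonzero zeros of $p$ are the sets $\{0,a,a'\}$ with $a\ne a'$ in $U$. They intersect and have equal size, so they are incomparable. The monomial $x_ax_{a'}$ restricts to the indicator function of the point $\{0,a,a'\}$ of $Z$, so $D=|Z|=\binom{n-2}2$, and Lemma~\ref{lem:criterion} recovers Ball's bound. For $n=5$ and $U=\{1,2,3\}$, the sum of the three cuts $\delta_{\{0,1,2\}},\delta_{\{0,1,3\}},\delta_{\{0,2,3\}}$ is realized by the cube vertices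
\[
\infty\mapsto000,\quad 0\mapsto111,\quad 1\mapsto110,\quad 2\mapsto101,\quad 3\mapsto011 .
\]
The three cuts are linearly independent, so their sum is not in the span of two of them, and the proof of the lemma shows that these five points do not embed in $\ell_1^2$.
\end{example}

In Example~\ref{ex:ball} we have $\dim V=\binom n2-\binom{n-2}2=2n-3=(n-1)+(n-2)$, and the two summands have different sources.
\begin{itemize}
\item[(L1)] \emph{One level.} The set $Z'$ lies in the hyperplane $k=2$, so $V'$ contains every product $(k-2)(\lambda+\mu\cdot x)$ with $\lambda\in\mathbb R$, $\mu\in\mathbb R^U$. These form a space of dimension $n-1$: if such a product is zero, evaluating at $0$ and at the unit vectors gives $\lambda=0$ and $\mu=0$.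
\item[(L2)] \emph{A common element.} The $n-2$ functions $(1-x_0)x_a$ vanish on $Z$. This loss is built into \eqref{eq:star}, whose right side never exceeds $\binom n2-(n-2)$.
\end{itemize}
The loss (L1) occurs because the zero set of a square $u^2$ lies in the hyperplane $u=0$. On the cube there is a better choice. If $u$ is a linear form with integer coefficients, then $p=u(u-1)$ lies in $\mathcal Q(Y)$, it is nonnegative because no integer lies strictly between $0$ and $1$, and it vanishes on the \emph{two} levels $u=0$ and $u=1$. (In terms of distances: if $u=\sum_{i\in Y}b_ix_i$ and $b_\infty=1-\sum_{i\in Y}b_i$, then $\sum_{\{i,j\}\subseteq X}b_ib_j\delta_S(i,j)=u(1-u)$, so $p\ge0$ is the hypermetric inequality $\sum b_ib_jd(i,j)\le0$.) Both theorems use a $p$ of this form. The difficulty is to keep $Z$ free of nested pairs while making it large enough that few quadratics vanish on it.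

\section{Quadratics that vanish on a slice}\label{sec:slice}

In both constructions $u$ has the same coefficient on a large block $G$ of variables, so $Z$ is a union of slices of $\{0,1\}^G$. Let $|G|=g$ and $k=\sum_{a\in G}x_a$; \emph{slice $\sigma$} is the set $\{x\in\{0,1\}^G:k=\sigma\}$. The next lemma says that only the obvious functions of degree at most $2$ vanish on a slice.

\begin{lemma}\label{lem:slice}
\begin{itemize}
\item[(a)] If $1\le\sigma\le g-1$, an affine function that vanishes on slice $\sigma$ equals $\rho\,(k-\sigma)$ for some $\rho\in\mathbb R$.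
\item[(b)] If $2\le\sigma\le g-2$, a function $f\in\widehat{\mathcal Q}(G)$ that vanishes on slice $\sigma$ equals $(k-\sigma)(\lambda+\mu\cdot x)$ on $\{0,1\}^G$ for some $\lambda\in\mathbb R$, $\mu\in\mathbb R^G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let the function be $c+\sum_a\alpha_ax_a$. For $a\ne b$ take $T\subseteq G\setminus\{a,b\}$ of size $\sigma-1$, which exists as $0\le\sigma-1\le g-2$. Comparing the values at $T\cup\{a\}$ and $T\cup\{b\}$ gives $\alpha_a=\alpha_b$. So the function is $\rho k+c$, and $c=-\rho\sigma$.

(b) Let $f_{ab}$ be the coefficient of $x_ax_b$. For distinct $a,b,c,e$ take $T\subseteq G\setminus\{a,b,c,e\}$ of size $\sigma-2$, which exists as $0\le\sigma-2\le g-4$. In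
\[
0=f(T\cup\{a,c\})-f(T\cup\{b,c\})-f(T\cup\{a,e\})+f(T\cup\{b,e\})
\]
a monomial that involves at most one of $a,b,c,e$ cancels, and $x_ax_b$, $x_cx_e$ vanish at all four points. What remains is
\begin{equation}\label{eq:four}
f_{ac}-f_{bc}=f_{ae}-f_{be}.
\end{equation}
Put $\mu_a=\frac12(f_{ab}+f_{ac}-f_{bc})$ for distinct $b,c\in G\setminus\{a\}$. This expression is symmetric in $b,c$, and by \eqref{eq:four} it is unchanged when $c$ is replaced by another element $e$. Any pair $\{b,c\}$ can be changed into any other by such replacements, so $\mu_a$ depends only on $a$. Computing $\mu_a$ with $\{b,c\}$ and $\mu_b$ with $\{a,c\}$ gives $\mu_a+\mu_b=f_{ab}$. On the cube,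
\begin{equation}\label{eq:kmu}
k\,(\mu\cdot x)=\sum_a\mu_ax_a+\sum_{\{a,b\}}(\mu_a+\mu_b)\,x_ax_b ,
\end{equation}
so $f-(k-\sigma)(\mu\cdot x)$ is affine. It vanishes on slice $\sigma$, and (a) shows that it is $\lambda(k-\sigma)$.
\end{proof}

The range in (b) cannot be widened. For $g\ge4$, the functions $x_ax_c$ and $(1-x_a)(1-x_c)$ vanish on slices $1$ and $g-1$ respectively and violate \eqref{eq:four}, whereas every product $(k-\sigma)(\lambda+\mu\cdot x)$ satisfies it by \eqref{eq:kmu}. This range is what forces $n\ge9$ in Section~\ref{sec:explicit} and the size of $G$ in Section~\ref{sec:facet}.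

\section{Two levels: the counterexample for $n\ge9$}\label{sec:explicit}

We keep the common element $0$ and attack (L1). Take $u=w-cx_0$, where $w$ is a linear form on $\{0,1\}^U$ with positive integer weights; on $x_0=1$ the zeros of $u(u-1)$ are the levels $w=c$ and $w=c+1$. A weight equal to $1$ would allow a set on level $c$ and the same set with one more element on level $c+1$, a nested pair. So we take all weights at least $2$. If all weights equal $2$, parity leaves only one of the two levels. If one weight is $3$, say $w=2k+3t$ and $c=8$, the zeros are given by $(k,t)\in\{(4,0),(3,1)\}$; both levels occur, but they lie in the hyperplane $k+t=4$, and the count in (L1) applies again. With two weights equal to $3$, the zeros are given by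
\begin{equation}\label{eq:four-points}
(k,t_1,t_2)\in\{(4,0,0),\ (3,1,0),\ (3,0,1),\ (1,1,1)\}.
\end{equation}
The only plane through the first three points is $k+t_1+t_2=4$, and the fourth point misses it. This is the whole gain.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Let $Y=\{0\}\cup U$ with $U=G\cup\{e_1,e_2\}$ and $|G|=n-4\ge5$. The variables are $x_0$, $x=(x_a)_{a\in G}$ and $t_1,t_2$. Put $k=\sum_{a\in G}x_a$,
\[
w=2k+3(t_1+t_2),\qquad u=w-8x_0,\qquad p=u(u-1)\ge0 .
\]
If $x_0=0$, then $p=0$ means $w\in\{0,1\}$, which happens only at the zero vector since all weights are at least $2$. Hence $Z=\{x_0=1,\ w\in\{8,9\}\}$. All members of $Z$ contain $0$. If one strictly contained another, their values of $w$ would differ by at least $2$, which is impossible. So Lemma~\ref{lem:criterion} applies, and by \eqref{eq:star} it suffices to prove $\dim V'\le4$, because $1+(n-2)-4=n-5$.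

Solving $2k+3(t_1+t_2)\in\{8,9\}$ for $t_1+t_2=0,1,2$ gives $k=4,3,1$, so $Z'$ is described by \eqref{eq:four-points}. Write $F\in V'$ as
\[
F=\gamma+t_1h_1+t_2h_2+c\,t_1t_2
\]
with $\gamma\in\widehat{\mathcal Q}(G)$, affine functions $h_1,h_2$ of $x$, and $c\in\mathbb R$. The four points in \eqref{eq:four-points} give four conditions:
\begin{align*}
\gamma&=0\ \text{ on slice }4, & \gamma+h_1&=0\ \text{ on slice }3,\\
\gamma+h_2&=0\ \text{ on slice }3, & \gamma+h_1+h_2+c&=0\ \text{ on slice }1.
\end{align*}
Since $|G|\ge5$, Lemma~\ref{lem:slice}(b) applies to slice $3$, and Lemma~\ref{lem:slice}(a) applies to slices $3$ and $4$. Part (b) gives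
\[
\gamma+h_1=(k-3)(\lambda+\mu\cdot x).
\]
The affine function $h_2-h_1$ vanishes on slice $3$, so $h_2=h_1+\rho_2(k-3)$. On slice $4$ we have $0=\gamma=\lambda+\mu\cdot x-h_1$, so $h_1=\lambda+\mu\cdot x+\rho_1(k-4)$. Up to this point the vector $\mu$ is free. On slice $1$ we have $\gamma+h_1=-2(\lambda+\mu\cdot x)$ and $h_2=\lambda+\mu\cdot x-3\rho_1-2\rho_2$, so the last condition reads
\[
0=-(\lambda+\mu\cdot x)-3\rho_1-2\rho_2+c .
\]
At the unit vector of $a\in G$ this gives $\mu_a=c-\lambda-3\rho_1-2\rho_2$. Thus $\mu$, then $h_1$, $h_2$, $\gamma$, and finally $F$ are fixed linear functions of $(\lambda,\rho_1,\rho_2,c)$, and $\dim V'\le4$.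
\end{proof}

\begin{remark}
The count is exact: the eight independent functions $1$, $k$, $k^2$, $t_1$, $t_2$, $kt_1$, $kt_2$, $t_1t_2$ are constant on each of the four parts of $Z'$, so $\dim V'\ge8-4$. For $n=9$ the family $Z$ consists of $\binom54+2\binom53+\binom51=30$ cuts, which span a space of dimension $25$. For $n=8$ the same recipe gives only $\binom44+2\binom43+\binom41=13$ cuts, fewer than $\binom62=15$.
\end{remark}

\section{A random crossing family}\label{sec:random}

If $p\ne0$ then $p\in V$, so the best that Lemma~\ref{lem:criterion} can give is $D=\binom n2-1$, which matches Proposition~\ref{prop:upper}. This case, $V=\mathbb Rp$, means that the cuts of $Z$ span a hyperplane, that is, $p\ge0$ defines a facet of $\mathrm{CUT}_n$. To prove Theorem~\ref{thm:sharp} we look for a facet whose cuts cross pairwise. By (L2) the members of $Z$ can have no common element, so they must intersect for another reason.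

We split the variables into a block $t\in\{0,1\}^N$ of fixed size and a large block $x\in\{0,1\}^G$, and take $u=b\cdot t-Lk$. For given $t\ne0$, the condition $u\in\{0,1\}$ can be met by a suitable $k$ exactly when $b\cdot t\equiv0$ or $1\pmod L$, provided $G$ is large enough. So the block $G$ turns a congruence into an equation, and $Z$ is governed by the family $\mathcal T$ of vectors $t$ that satisfy the congruence. We need $\mathcal T$ sparse enough to contain no disjoint or nested pair, and rich enough that no unwanted quadratic vanishes on $Z$; once $x$ is eliminated by means of Lemma~\ref{lem:slice}, the second requirement becomes item~(2) below. For random residues each $t$ survives with probability $2/L$. There are about $3^N$ bad pairs, so $L$ of order $3^{N/2}$ removes them, while about $2^N/L\approx(2/\sqrt3)^N$ vectors survive. Because $2>\sqrt3$, this number eventually exceeds every power of $N$, and the value $N=160$ is large enough for the estimates below. Let $[N]=\{1,\dots,N\}$.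

\begin{lemma}\label{lem:random}
Let $N=160$. There are an integer $L\ge4$ and $\theta\in(\mathbb Z/L)^N$ such that the family
\[
\mathcal T=\{t\in\{0,1\}^N\setminus\{0\}:\ \theta\cdot t\in\{0,1\}\bmod L\},
\]
with $\varepsilon_t\in\{0,1\}$ the residue of $\theta\cdot t$ for $t\in\mathcal T$, has the following properties.
\begin{itemize}
\item[(1)] Any two distinct members of $\mathcal T$, as subsets of $[N]$, intersect and are incomparable.
\item[(2)] The functions $1$, $t_i$, $t_it_j$ $(i<j)$, $\varepsilon$, $\varepsilon t_i$ are linearly independent on $\mathcal T$, where $\varepsilon$ is the function $t\mapsto\varepsilon_t$.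
\end{itemize}
\end{lemma}

\begin{proof}
Let $L=\lceil\sqrt{12}\cdot3^{80}\rceil\le4\cdot3^{80}$, and choose $\theta$ uniformly in $(\mathbb Z/L)^N$.

\emph{Pairwise independence.} For $t\ne0$ the residue $\theta\cdot t$ is uniform: fix all $\theta_j$ but one $\theta_i$ with $t_i=1$. Let $t\ne t'$ be nonzero. After swapping them if necessary, there is $i$ with $t_i=1$, $t'_i=0$, and there is $j$ with $t'_j=1$; necessarily $j\ne i$. With the other entries of $\theta$ fixed, $(\theta\cdot t,\theta\cdot t')$ is a translate of $(\theta_i+t_j\theta_j,\ \theta_j)$, which is a bijective function of $(\theta_i,\theta_j)$. So the pair is uniform on $(\mathbb Z/L)^2$, and the residues $\theta\cdot t$, $t\ne0$, are pairwise independent.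

\emph{Property (1).} An ordered pair of disjoint sets places each element of $[N]$ in the first set, the second, or neither, so there are at most $\frac123^N$ unordered pairs of distinct disjoint sets. A pair $t\subseteq t'$ places each element in both sets, in $t'$ only, or in neither, so there are at most $3^N$ nested pairs. Both members of a given pair of distinct nonzero vectors lie in $\mathcal T$ with probability $4/L^2$. Hence (1) fails with probability at most $\frac32\cdot3^N\cdot4/L^2=6\cdot3^{160}/L^2\le\frac12$.

\emph{Property (2): reduction to a Gram matrix.} We pass to $\pm1$-valued functions, which are orthogonal on the full cube. Put $y_i=1-2t_i$ and $\eta=1-2\varepsilon$, and let $\chi_1,\dots,\chi_R$ be the functions $1$, $y_i$, $y_iy_j$, $\eta$, $\eta y_i$ of $(t,\varepsilon)\in\{0,1\}^N\times\{0,1\}$, where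
\[
R=2+2N+\tbinom N2=13042,\qquad R^2<1.71\cdot10^8 .
\]
Each $\chi_r$ is a linear combination of the $R$ functions in (2), and conversely, since $t_i=(1-y_i)/2$ and $\varepsilon=(1-\eta)/2$. So (2) holds if and only if the $\chi_r$ are independent on the points $(t,\varepsilon_t)$, $t\in\mathcal T$, that is, if and only if the Gram matrix $\Gamma_{rs}=\sum_{t\in\mathcal T}\chi_r\chi_s(t,\varepsilon_t)$ is nonsingular. Since $\chi_r^2=1$, we have $\Gamma=|\mathcal T|\,I+\Delta$ with $\Delta$ zero on the diagonal. The Frobenius norm $\|\Delta\|_F=(\sum_{r,s}\Delta_{rs}^2)^{1/2}$ satisfies $|z^{\top}\Delta z|\le\|\Delta\|_F\|z\|_2^2$ by the Cauchy--Schwarz inequality, so $\Gamma$ is positive definite as soon as $\|\Delta\|_F<|\mathcal T|$.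

\emph{Second moments.} Let $\nu=\mathbb E|\mathcal T|=2(2^N-1)/L$. Fix $r\ne s$ and put $\psi=\chi_r\chi_s$. The $\chi_r$ are distinct monomials in $y_1,\dots,y_N,\eta$, so $\psi$ is a nonconstant monomial; flipping one of its variables changes its sign, and therefore $\sum_{t,\varepsilon}\psi(t,\varepsilon)=0$ over all $(t,\varepsilon)$. Write
\[
\Delta_{rs}=\sum_{t\ne0}\xi_t,\qquad \xi_t=\sum_{\varepsilon\in\{0,1\}}\mathbf 1[\theta\cdot t=\varepsilon]\;\psi(t,\varepsilon).
\]
Then $\mathbb E\Delta_{rs}=\frac1L\sum_{t\ne0,\,\varepsilon}\psi(t,\varepsilon)=-\frac1L\sum_\varepsilon\psi(0,\varepsilon)$, so $|\mathbb E\Delta_{rs}|\le2/L$. Each $\xi_t$ is a function of $\theta\cdot t$ with $\xi_t^2=\mathbf 1[t\in\mathcal T]$. The variance of a sum of pairwise independent variables is the sum of the variances, so $\operatorname{Var}\Delta_{rs}\le\sum_{t\ne0}\mathbb E\xi_t^2=\nu$, and $\mathbb E\Delta_{rs}^2\le\nu+4/L^2$. The same argument with $\psi=1$ gives $\operatorname{Var}|\mathcal T|\le\nu$.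

\emph{Numbers.} We have $\nu\ge2(2^{160}-1)/(4\cdot3^{80})=\frac12\bigl((4/3)^{80}-3^{-80}\bigr)$. From $(4/3)^5=1024/243>4.2$, repeated squaring gives $(4/3)^{10}>17.6$, $(4/3)^{20}>309$, $(4/3)^{40}>9.5\cdot10^4$ and $(4/3)^{80}>9\cdot10^9$. So $\nu>4.4\cdot10^9$, and in particular $4/L^2\le\nu/4$. Chebyshev's inequality gives $\Pr(|\mathcal T|\le\nu/2)\le\nu/(\nu/2)^2=4/\nu<10^{-8}$. Markov's inequality applied to $\|\Delta\|_F^2$ gives
\[
\Pr\bigl(\|\Delta\|_F\ge\nu/2\bigr)\le\frac{R^2(\nu+4/L^2)}{\nu^2/4}\le\frac{5R^2}{\nu}<\frac{5\cdot1.71\cdot10^8}{4.4\cdot10^9}<0.2 .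
\]
The three failure probabilities add up to less than $\frac12+0.2+10^{-8}<1$. So some $\theta$ satisfies (1) and $\|\Delta\|_F<\nu/2<|\mathcal T|$, which gives (2).
\end{proof}

The independence of $1$ and $t_i$ in (2) says in particular that no element of $[N]$ lies in all members of $\mathcal T$, so the loss (L2) does not occur.

\section{A facet of pairwise crossing cuts}\label{sec:facet}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Proposition~\ref{prop:upper} it suffices to prove $m_{\ell_1}(n)\ge\binom n2-1$. Fix $N=160$, $L$, $\theta$, $\mathcal T$ as in Lemma~\ref{lem:random}. Let $n\ge4N+3=643$ and $Y=[N]\cup G$ with $|G|=g=n-N-1\ge3N+2$. The interval $[2L+1,3L]$ contains $L$ consecutive integers, so we may choose integers $b_i$ in it with $b_i\equiv\theta_i\pmod L$; the lower end keeps the slices below away from $0$ and $1$. With variables $t\in\{0,1\}^N$, $x\in\{0,1\}^G$ and $k=\sum_{a\in G}x_a$, put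
\[
u=b\cdot t-Lk,\qquad p=u(u-1)\ge0 .
\]

\emph{The zeros.} We have $p=0$ if and only if $u\in\{0,1\}$. If $t=0$, then $-Lk\in\{0,1\}$ forces $x=0$. If $t\ne0$, then $u\equiv\theta\cdot t\pmod L$, so $u\in\{0,1\}$ holds if and only if $t\in\mathcal T$ and $u=\varepsilon_t$, that is, $k=k_t:=(b\cdot t-\varepsilon_t)/L$. For $t\in\mathcal T$ we have $k_t=\lfloor b\cdot t/L\rfloor$ and $2L+1\le b\cdot t\le3LN$, so
\begin{equation}\label{eq:range}
2\le k_t\le3N\le g-2 .
\end{equation}
This is where $n\ge4N+3$ is used. Thus $Z=\{(t,x):t\in\mathcal T,\ k=k_t\}$, and every $t\in\mathcal T$ occurs.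

\emph{Crossing.} Let $(t,x)\ne(t',x')$ be in $Z$. If $t\ne t'$, the two sets intersect and are incomparable already within $[N]$, by Lemma~\ref{lem:random}(1). If $t=t'$, they intersect because $t\ne0$, and they are incomparable because $x\ne x'$ have the same size $k_t$. So Lemma~\ref{lem:criterion} applies, and it remains to show that every $f\in V$ is a multiple of $p$.

\emph{Step 1: $f$ is symmetric in $G$.} Write
\[
f=\gamma(x)+\sum_{i\in[N]}t_ih_i(x)+q(t),\qquad \gamma\in\mathcal Q(G),\quad h_i=\sum_{a\in G}h_{ia}x_a,\quad q\in\mathcal Q([N]),
\]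
and let $\gamma_a,\gamma_{aa'}$ be the coefficients of $\gamma$. For $t\in\mathcal T$ the function $f(t,\cdot)$ vanishes on slice $k_t$ of $G$, so by \eqref{eq:range} and Lemma~\ref{lem:slice}(b)
\[
\gamma+\sum_it_ih_i+q(t)=(k-k_t)(\lambda_t+\mu_t\cdot x)\quad\text{on }\{0,1\}^G .
\]
Expand the right side by \eqref{eq:kmu}. The quadratic coefficients give $\gamma_{aa'}=\mu_{t,a}+\mu_{t,a'}$ for $a\ne a'$, so $\mu_{t,a}=\frac12(\gamma_{aa'}+\gamma_{aa''}-\gamma_{a'a''})$ for distinct $a,a',a''$, and $\mu_t=\mu$ does not depend on $t$. The linear coefficients give $\gamma_a+\sum_it_ih_{ia}=\mu_a(1-k_t)+\lambda_t$. Subtract the equations for $a$ and $a'$ to eliminate $\lambda_t$, and insert the definition of $k_t$: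
\[
(\gamma_a-\gamma_{a'})+\sum_it_i(h_{ia}-h_{ia'})=(\mu_a-\mu_{a'})\Bigl(1-\frac{b\cdot t}L+\frac{\varepsilon_t}L\Bigr)\qquad(t\in\mathcal T).
\]
This is a linear relation among $1$, $t_i$, $\varepsilon$ on $\mathcal T$. By Lemma~\ref{lem:random}(2) the coefficient of $\varepsilon$ vanishes, so $\mu_a=\mu_{a'}$; here it matters that both levels $u=0$ and $u=1$ occur. The right side is now zero, and the independence of $1,t_i$ gives $\gamma_a=\gamma_{a'}$ and $h_{ia}=h_{ia'}$ for all $i$. Call the common values $\mu^*$, $\gamma^*$, $h_i^*$. All $\gamma_{aa'}$ equal $2\mu^*$, and $\sum_{\{a,a'\}}x_ax_{a'}=\binom k2$ on the cube, so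
\[
f=\mu^*(k^2-k)+\gamma^*k+k\sum_ih_i^*t_i+q(t).
\]

\emph{Step 2: $f$ is a multiple of $p$.} Substitute $k=(b\cdot t-u)/L$, a linear form in $(u,t)$. The result is a polynomial of degree at most $2$ in $(u,t)$ without constant term; collecting powers of $u$,
\[
f=\alpha u^2+u\,(\beta_0+\beta\cdot t)+q'(t),\qquad \alpha,\beta_0\in\mathbb R,\quad\beta\in\mathbb R^N,\quad q'\in\mathcal Q([N]).
\]
On $Z$ we have $u=\varepsilon_t=\varepsilon_t^2$, so
\[
(\alpha+\beta_0)\,\varepsilon_t+\sum_i\beta_i\,\varepsilon_tt_i+q'(t)=0\qquad(t\in\mathcal T).
\]
This is a linear relation among $\varepsilon$, $\varepsilon t_i$, $t_i$, $t_it_j$, and Lemma~\ref{lem:random}(2) gives $\beta_0=-\alpha$, $\beta=0$, $q'=0$. Hence $f=\alpha(u^2-u)=\alpha p$.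

Thus $\dim V\le1$, and Lemma~\ref{lem:criterion} gives $m_{\ell_1}(n)\ge\binom n2-1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{GCM}
\emph{Geometry of Cuts and Metrics},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 24408/\allowbreak 1/\allowbreak Michel\%20Deza.pdf}

\end{thebibliography}
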